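\title{Corners of nil clean rings need not be nil clean}

\begin{abstract}
A ring is nil clean if each of its elements is the sum of an idempotent and a nilpotent. We construct a countable unit-regular ring $T$ of characteristic $2$ such that the matrix ring $M_k(T)$ is nil clean exactly when $k$ is odd. Thus $R=M_3(T)$ is nil clean while its corner $eRe\cong M_2(T)$ at the full idempotent $e=\operatorname{diag}(1,1,0)$ is not. We determine all nil clean corners of the rings $M_k(T)$, and we show that no such example exists among rings that are artinian modulo the Jacobson radical.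
\end{abstract}

\section{The question and the results}

Throughout, rings are associative with identity. An element $r$ of a ring $R$ is \emph{nil clean} if $r=f+b$ with $f\in R$ idempotent and $b\in R$ nilpotent, and $R$ is \emph{nil clean} if all its elements are. For an idempotent $e\in R$, the \emph{corner} $eRe$ is a ring with identity $e$, and $e$ is \emph{full} if the ideal $ReR$ that it generates is all of $R$.

In a nil clean ring every element is an idempotent up to a nilpotent error. Boolean rings are nil clean, with no error at all. A division ring has only the idempotents $0,1$ and the nilpotent $0$, so it is nil clean only if it is $\mathbb{F}_2$. Homomorphic images and finite direct products of nil clean rings are nil clean. The matrix rings $M_n(\mathbb{F}_2)$ are nil clean (Lemma~\ref{lem:F2}), and so are their corners, which are rings $M_m(\mathbb{F}_2)$ with $m\le n$. The following question is posed in \cite{JA}.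

\begin{quote}
If $R$ is nil clean and $e\in R$ is an idempotent, or a full idempotent, is the corner $eRe$ nil clean?
\end{quote}

If $e$ is central, then $eRe=eR$ is a homomorphic image of $R$ and the answer is yes. In general, a decomposition $r=f+b$ of an element $r\in eRe$ gives $r=efe+ebe$, but $efe$ need not be idempotent: in $M_3(\mathbb{F}_2)$ the all-ones matrix $f$ is idempotent, while $(efe)^2=0\ne efe$ for $e=\operatorname{diag}(1,1,0)$. Two known facts, which we shall not use, point in opposite directions. If every element of $R$ is the sum of an idempotent and a nilpotent that commute (such rings are called strongly nil clean), then every corner of $R$ has the same property. On the other hand, a corner of a clean ring, one in which every element is the sum of an idempotent and a unit, need not be clean.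

The version for full idempotents asks less. Its model case is $R=M_k(S)$ and $e=\operatorname{diag}(1,\dots,1,0,\dots,0)$ with $l\ge1$ ones; this $e$ is full because $E_{aa}=E_{a1}eE_{1a}$ for the matrix units $E_{ab}$, and $eRe\cong M_l(S)$. So the question contains this one: if $M_k(S)$ is nil clean and $l<k$, is $M_l(S)$ nil clean? The case of fields suggests that it is. The answer is no, and with it the answer to both versions of the question.

\begin{theorem}\label{thm:main}
There is a countable ring $T$ of characteristic $2$, the union of a chain of finite semisimple rings (hence unit-regular), with a surjective homomorphism $\varepsilon\colon T\to\mathbb{F}_2$, such that for all $k\ge1$ and every nonzero idempotent $e\in M_k(T)$, with $q$ the rank of $\varepsilon(e)\in M_k(\mathbb{F}_2)$: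
\begin{enumerate}
\item[(1)] $e$ is full in $M_k(T)$ if and only if $q\ge1$;
\item[(2)] $eM_k(T)e$ is nil clean if and only if $q$ is odd.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
The ring $M_k(T)$ is nil clean if and only if $k$ is odd; in particular $T$ is nil clean and $M_2(T)$ is not. The ring $R=M_3(T)$ is nil clean, the idempotent $e=\operatorname{diag}(1,1,0)$ is full in $R$, and $eRe\cong M_2(T)$ is not nil clean, while $(1-e)R(1-e)\cong T$ is.
\end{corollary}

\begin{proof}
For the identity of $M_k(T)$ we have $q=k$, so (2) gives the first sentence. For $e=\operatorname{diag}(1,1,0)$ we have $q=2$, so $e$ is full by (1).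
\end{proof}

A counterexample cannot be a finite ring or a finite-dimensional algebra. Let $J(R)$ denote the Jacobson radical.

\begin{proposition}\label{prop:semilocal}
If $R$ is nil clean and $R/J(R)$ is artinian, then $eRe$ is nil clean for every idempotent $e\in R$.
\end{proposition}

The ring $T$ is a union of rings $M_n(\mathbb{F}_4)\times\mathbb{F}_2$, none of which is nil clean. The parity in Theorem~\ref{thm:main} comes from the polynomial $t^2+t+1$, which has a root in $M_q(\mathbb{F}_2)$ exactly when $q$ is even: a root makes $\mathbb{F}_2^q$ a vector space over $\mathbb{F}_4$. Section~\ref{sec:omega} shows the mechanism on one $6\times6$ matrix, Section~\ref{sec:companion} contains the linear algebra in general, Sections~\ref{sec:T} and~\ref{sec:proof} construct $T$ and prove Theorem~\ref{thm:main}, and Section~\ref{sec:semilocal} proves Proposition~\ref{prop:semilocal}.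

\section{The scalar $\omega$: obstruction and repair}\label{sec:omega}

Let $F=\mathbb{F}_4=\{0,1,\omega,\omega^2\}$, where $\omega^2+\omega+1=0$. Let $\sigma$ be the automorphism $a\mapsto a^2$ of $F$; it interchanges $\omega$ and $\omega^2$, its fixed field is $\mathbb{F}_2$, and $\sigma^2$ is the identity. We apply $\sigma$ entrywise to matrices and coefficientwise to polynomials. We write $A\oplus B$ for the block diagonal matrix with blocks $A,B$, write $A^{(z)}$ for the direct sum of $z$ copies of $A$, and $\sim$ for similarity. A square matrix over a field $K$ is called nil clean if it is nil clean in the full matrix ring over $K$. This property is preserved by similarity, by direct sums, and by extension of the field.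

An infinite union leaves room for an element to become nil clean later than it first appears.

\begin{lemma}\label{lem:union}
Let a ring $S$ be the union of a chain of subrings $S_i\subseteq S_{i+1}\subseteq\cdots$. An element $r\in S_i$ is nil clean in $S$ if and only if it is nil clean in $S_j$ for some $j\ge i$.
\end{lemma}

\begin{proof}
If $r=f+b$ in $S$, then $f$ and $b$ lie in a common $S_j$ with $j\ge i$. The converse holds because idempotents and nilpotents of $S_j$ remain so in $S$.
\end{proof}

So we want a chain $T_0\subseteq T_1\subseteq\cdots$ in which every element of $T_j$ is repaired at a later stage, while some element of $M_2(T_0)$ is never repaired. For the second purpose we need an obstruction that can survive all stages.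

\begin{lemma}\label{lem:eigen}
Let $c\in M_N(F)$ with $\dim\ker(c-\omega)>N/2$. Then $c$ is not nil clean.
\end{lemma}

\begin{proof}
Let $f\in M_N(F)$ be idempotent. Since $F^N=\ker f\oplus\operatorname{im}f$, one of the two summands has dimension at least $N/2$ and therefore meets $\ker(c-\omega)$ in a vector $v\ne0$. On that summand $f$ acts as a scalar $\delta\in\{0,1\}$. Then $(c-f)v=(\omega-\delta)v$ with $\omega-\delta\ne0$, so $c-f$ is not nilpotent.
\end{proof}

There is a second obstruction, which tells us how the embeddings must look. The trace of an idempotent matrix is its rank, read in the field, and the trace of a nilpotent matrix is $0$; so in characteristic $2$ a nil clean matrix has trace in $\mathbb{F}_2$. Consider the embeddings $x\mapsto x^{(a)}\oplus\sigma(x)^{(b)}$ of matrix rings over $F$. The image of the $1\times1$ matrix $\omega$ has trace $a\omega+b\omega^2$, which lies in $\mathbb{F}_2$ exactly when $a\equiv b\pmod 2$. On the other hand, the embedding multiplies by $a-b$ the excess of the multiplicity of the eigenvalue $\omega$ over that of $\omega^2$, and this excess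 is what Lemma~\ref{lem:eigen} will detect; so we want $a>b$. The smallest choices are $(a,b)=(2,0)$ and $(3,1)$. We take $(3,1)$; Remark~\ref{rem:two} shows what goes wrong with $(2,0)$.

The matrix $\operatorname{diag}(\omega,\omega,\omega,\omega^2)$ is still not nil clean, by Lemma~\ref{lem:eigen}. The eigenspace must be diluted, and this is the task of a second factor $\mathbb{F}_2$: a pair $(x,y)$ is sent to
\[
x^{(3)}\oplus\sigma(x)\oplus y^{(z)}.
\]
For $x=\omega$ and $y\in\mathbb{F}_2$, the eigenvalue $\omega$ has multiplicity $3$ in size $4+z$, so Lemma~\ref{lem:eigen} applies for $z\le1$ and is silent for $z\ge2$. In $2\times2$ matrices over such a ring, however, $y$ ranges over $M_2(\mathbb{F}_2)$ and may equal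
\[
\Gamma=\begin{pmatrix}0&1\\1&1\end{pmatrix},\qquad \Gamma^2+\Gamma+I=0,\qquad \Gamma\sim\operatorname{diag}(\omega,\omega^2)\ \text{over }F .
\]
Copies of $\Gamma$ do not dilute: in $(\omega I_2)^{(3)}\oplus\omega^2I_2\oplus\Gamma^{(z)}$ the eigenspace of $\omega$ has dimension $6+z$, more than half of $8+2z$, for every $z$.

It remains to see that for $y\in\mathbb{F}_2$ two copies do repair $\omega$. All our decompositions come from one device. If $M$ is an operator on $V=V_1\oplus V_2$ and $\pi$ is the projection onto $V_1$ along $V_2$, the \emph{compressions} of $M$ are the operators $\pi M|_{V_1}$ on $V_1$ and $(1-\pi)M|_{V_2}$ on $V_2$, that is, the diagonal blocks of $M$. An operator $U$ is \emph{unipotent} if $U-1$ is nilpotent.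

\begin{lemma}\label{lem:compress}
Let $M$ be an operator on a finite-dimensional vector space $V=V_1\oplus V_2$ over a field $K$. If the compression of $M$ to $V_1$ is unipotent and the compression to $V_2$ is nilpotent, then $M$ is nil clean in $\operatorname{End}_K(V)$.
\end{lemma}

\begin{proof}
In block form,
\[
M=\begin{pmatrix}M_{11}&M_{12}\\M_{21}&M_{22}\end{pmatrix}
=\begin{pmatrix}I&0\\M_{21}&0\end{pmatrix}+\begin{pmatrix}M_{11}-I&M_{12}\\0&M_{22}\end{pmatrix}.
\]
The first summand is idempotent. The second is block triangular with nilpotent diagonal blocks, hence nilpotent.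
\end{proof}

\begin{lemma}\label{lem:sum}
The matrix $\operatorname{diag}(1,1,0)\in M_3(\mathbb{F}_2)$ is the sum of two nilpotent matrices $N_0,G_0\in M_3(\mathbb{F}_2)$.
\end{lemma}

\begin{proof}
The all-ones matrix $U\in M_3(\mathbb{F}_2)$ has rank $1$ and $U^2=3U=U$. So $I-U$ is an idempotent of rank $2$, and is similar to $\operatorname{diag}(1,1,0)$. Its diagonal is zero, so it is the sum of a strictly upper and a strictly lower triangular matrix.
\end{proof}

In the basis $(1,1,0)^T,(0,1,1)^T,(1,1,1)^T$, which diagonalizes $I-U$, the two triangular parts become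
\[
N_0=\begin{pmatrix}0&1&1\\1&1&1\\1&1&1\end{pmatrix},\qquad
G_0=\begin{pmatrix}1&1&1\\1&0&1\\1&1&1\end{pmatrix}.
\]
The third coordinate is needed: $I_2=N+G$ with $G$ nilpotent makes $N=I_2-G$ invertible.

\begin{example}\label{ex:six}
The matrix $M=\operatorname{diag}(\omega,\omega,\omega,\omega^2,0,0)$ is nil clean. A diagonal matrix is its own compression to coordinate subspaces, so we first pass to a basis with more freedom. Group the eigenvalues in pairs $(\omega,0)$, $(\omega,0)$, $(\omega,\omega^2)$. The eigenvalues in each pair are distinct, so $M$ is similar to multiplication by $t$ on $\bigoplus_{i=1}^3F[t]/(h_i)$ with $h_1=h_2=t^2+\omega t$ and $h_3=t^2+t+1$. Let $u_i$ be the class of $1$ in the $i$th summand and $w_i=tu_i$. Then $tw_1=\omega w_1$, $tw_2=\omega w_2$, $tw_3=w_3+u_3$, and in the basis $w_1,w_2,w_3,u_1,u_2,u_3$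
\[
M\sim\begin{pmatrix}\Delta&I\\H&0\end{pmatrix},\qquad \Delta=\operatorname{diag}(\omega,\omega,1),\quad H=\operatorname{diag}(0,0,1).
\]
The lower compression is nilpotent, but $\Delta$ is not unipotent. The block $I$ allows us to move any matrix $G\in M_3(F)$ from one compression to the other:
\[
\begin{pmatrix}I&0\\G&I\end{pmatrix}\begin{pmatrix}\Delta&I\\H&0\end{pmatrix}\begin{pmatrix}I&0\\-G&I\end{pmatrix}
=\begin{pmatrix}\Delta-G&I\\ G(\Delta-G)+H&G\end{pmatrix}.
\]
This amounts to replacing $w_i$ by $w_i-\sum_jG_{ji}u_j$. We need $G$ nilpotent and $\Delta-G$ unipotent, that is, $\Delta-I$ must be a sum of two nilpotent matrices. Now $\Delta-I=\omega^2\operatorname{diag}(1,1,0)$. With $G=\omega^2G_0$ we get $\Delta-G=I+\omega^2N_0$, and Lemma~\ref{lem:compress} applies.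
\end{example}

Two of the three eigenvalues $\omega$ were paired with a copy of $y$, and the third with $\sigma(\omega)$, which produced the block of trace $1$ that supplies the third coordinate of Lemma~\ref{lem:sum}. The next section does the same for arbitrary $x$ and for $y$ of arbitrary odd size.

\section{Nil clean sums of companion matrices}\label{sec:companion}

Let $K$ be a field. For a monic polynomial $h=t^n-\tau t^{n-1}-\cdots\in K[t]$ of degree $n\ge1$ put $\operatorname{tr}(h)=\tau$, and let $C(h)$ be the \emph{companion matrix}, the matrix of multiplication by $t$ on $K[t]/(h)$ in the basis $1,t,\dots,t^{n-1}$. Its entries are $0$, $1$ and coefficients of $h$ up to sign, and its characteristic polynomial is $h$. We use three standard facts: $\operatorname{tr}(gh)=\operatorname{tr}(g)+\operatorname{tr}(h)$; if $g,h$ are coprime, then $C(g)\oplus C(h)\sim C(gh)$ by the Chinese remainder theorem; and every square matrix over $K$ is similar over $K$ to a direct sum of matrices $C(g)$, each $g$ a power of a monic irreducible polynomial (the primary rational canonical form).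

For a single companion matrix in characteristic $2$, the condition that the trace lie in $\mathbb{F}_2$ is sufficient in all but the smallest degrees.

\begin{lemma}\label{lem:one}
Let $\operatorname{char}K=2$ and let $h\in K[t]$ be monic of degree $n$. Then $C(h)$ is nil clean if \emph{(i)} $\operatorname{tr}(h)=1$ and $n\ge2$, or \emph{(ii)} $\operatorname{tr}(h)=0$ and $n\ge3$.
\end{lemma}

\begin{proof}
We apply Lemma~\ref{lem:compress} to multiplication by $t$ on $V=K[t]/(h)$.

(i) Let $V_1=\langle t^{n-1}\rangle$ and $V_2=\langle1,\dots,t^{n-2}\rangle$. The compression to $V_2$ sends $t^i$ to $t^{i+1}$ for $i<n-2$ and $t^{n-2}$ to $0$, so it is nilpotent. Since $t\cdot t^{n-1}=t^n\equiv t^{n-1}\pmod{V_2}$, the compression to $V_1$ is the identity.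

(ii) Now the unipotent compression must have trace $0$, so we let $V_1$ have dimension $2$. Write $h=t^n-\eta t^{n-2}-(\text{terms of degree at most }n-3)$ and $\gamma=1+\eta$. Let
\[
V_2=\langle1,\dots,t^{n-3}\rangle,\qquad v_1=t^{n-2},\qquad v_2=t^{n-1}+\gamma t^{n-3},\qquad V_1=\langle v_1,v_2\rangle .
\]
The compression to $V_2$ sends $t^i$ to $t^{i+1}$ for $i<n-3$ and $t^{n-3}$ to $0$, because $t^{n-2}=v_1\in V_1$; it is nilpotent. Modulo $V_2$ we have $tv_1=t^{n-1}\equiv v_2$ and $tv_2=t^n+\gamma t^{n-2}\equiv(\eta+\gamma)v_1=v_1$. So the compression to $V_1$ interchanges $v_1$ and $v_2$; its characteristic polynomial is $t^2-1=(t-1)^2$, and it is unipotent.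
\end{proof}

The bound $n\ge3$ in (ii) makes room for the correcting term $\gamma t^{n-3}$, and it cannot be dropped: if $C(t^2+\omega^2)=f+b$ over $F$, then $f$ has trace $0$, so $f\in\{0,I\}$; but $C(t^2+\omega^2)$ has the eigenvalue $\omega$ and is neither nilpotent nor unipotent.

The next lemma is a known result of Breaz, C\u{a}lug\u{a}reanu, Danchev and Micu; we prove it for completeness.

\begin{lemma}\label{lem:F2}
Every matrix in $M_n(\mathbb{F}_2)$ is nil clean.
\end{lemma}

\begin{proof}
It suffices to treat $C(h)$ for monic $h\in\mathbb{F}_2[t]$. If $\deg h=1$, then $C(h)\in\{0,1\}$ is idempotent. If $\deg h\ge3$, or $\deg h=2$ and $\operatorname{tr}(h)=1$, use Lemma~\ref{lem:one}. Otherwise $h=t^2$ or $h=t^2+1=(t+1)^2$, and $C(h)$ is nilpotent or $I$ plus a nilpotent.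
\end{proof}

Blocks whose trace is not in $\mathbb{F}_2$ cannot be treated one at a time. Example~\ref{ex:six} extends to blocks of any degree, because only the two top powers of $t$ in each block take part in the change of basis.

\begin{lemma}\label{lem:three}
Let $\operatorname{char}K=2$, and let $h_1,h_2,h_3\in K[t]$ be monic of degrees $d_i\ge2$ with $\operatorname{tr}(h_1)=\operatorname{tr}(h_2)=\theta$ and $\operatorname{tr}(h_3)=1$. Then $C(h_1)\oplus C(h_2)\oplus C(h_3)$ is nil clean.
\end{lemma}

\begin{proof}
Let $\Delta=\operatorname{diag}(\theta,\theta,1)$, $G=(\theta+1)G_0$ and $N=(\theta+1)N_0$, with $G_0,N_0$ as in Lemma~\ref{lem:sum}. Then $G,N$ are nilpotent and $\Delta-I=N+G$, so $\Delta-G=I+N$ is unipotent. Let $V=\bigoplus_iK[t]/(h_i)$, let $u_i$ be the class of $1$ in the $i$th summand, and put $s_i=t^{d_i-2}u_i$,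
\[
V_2=\langle t^ju_i: 1\le i\le3,\ 0\le j\le d_i-2\rangle,\qquad v_i=ts_i-\sum_jG_{ji}s_j,\qquad V_1=\langle v_1,v_2,v_3\rangle .
\]
Since $v_i\equiv ts_i=t^{d_i-1}u_i\pmod{V_2}$, we have $V=V_1\oplus V_2$.

The compression to $V_2$ sends $t^ju_i$ to $t^{j+1}u_i$ for $j<d_i-2$, and it sends $s_i$ to $\sum_jG_{ji}s_j$, because $ts_i=v_i+\sum_jG_{ji}s_j$. Hence a power of it maps $V_2$ into $\langle s_1,s_2,s_3\rangle$, on which it acts by the nilpotent matrix $G$. So it is nilpotent.

Modulo $V_2$ we have $t^2s_i=t^{d_i}u_i\equiv\operatorname{tr}(h_i)\,ts_i\equiv\operatorname{tr}(h_i)v_i$, and therefore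
\[
tv_i=t^2s_i-\sum_jG_{ji}\,ts_j\equiv\operatorname{tr}(h_i)v_i-\sum_jG_{ji}v_j .
\]
The compression to $V_1$ has matrix $\Delta-G$, which is unipotent. Apply Lemma~\ref{lem:compress}.
\end{proof}

\begin{proposition}\label{prop:repair}
Let $x\in M_m(F)$, let $y\in M_q(\mathbb{F}_2)$ with $q$ odd, and let $z\ge2m$. Then $x^{(3)}\oplus\sigma(x)\oplus y^{(z)}\in M_{4m+qz}(F)$ is nil clean.
\end{proposition}

\begin{proof}
Write $x\sim C(g_1)\oplus\dots\oplus C(g_s)$ with each $g_i$ a power of a monic irreducible polynomial in $F[t]$; then $s\le m$. Applying $\sigma$ to this similarity gives $\sigma(x)\sim C(\sigma g_1)\oplus\dots\oplus C(\sigma g_s)$. Since $z\ge2m\ge2s$, we can allot two copies of $y$ to each $i$; the remaining $z-2s$ copies are nil clean by Lemma~\ref{lem:F2}. So it suffices to show that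
\[
B=C(g)^{(3)}\oplus C(\sigma g)\oplus y^{(2)}
\]
is nil clean when $g=p^a$ with $p\in F[t]$ monic irreducible and $a\ge1$. If $p\in\mathbb{F}_2[t]$, then $B$ has entries in $\mathbb{F}_2$ and Lemma~\ref{lem:F2} applies.

Let $p\notin\mathbb{F}_2[t]$. The blocks $C(g)$ may be too small for Lemmas~\ref{lem:one} and~\ref{lem:three}, and we enlarge them by merging with blocks coprime to $g$. The monic irreducible polynomials $p$ and $\sigma p$ are distinct, so $g$ and $\sigma g$ are coprime. The product $P=p\cdot\sigma p$ is fixed by $\sigma$, so it lies in $\mathbb{F}_2[t]$. It is irreducible over $\mathbb{F}_2$: a nonconstant factor of $P$ in $\mathbb{F}_2[t]$ is divisible in $F[t]$ by $p$ or by $\sigma p$, hence, being fixed by $\sigma$, by both, hence by $P$. The degree of $P$ is even, and the characteristic polynomial of $y$ has odd degree $q$; so the latter is not a power of $P$ and has a monic irreducible factor $\rho\ne P$ in $\mathbb{F}_2[t]$. The primary rational canonical form over $\mathbb{F}_2$ gives $y\sim C(\ell)\oplus y'$, where $\ell$ is a positive power of $\rho$ and $y'$ is a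 (possibly empty) matrix over $\mathbb{F}_2$. As $\ell$ is coprime to $P$ in $\mathbb{F}_2[t]$, it is coprime to $P$, and so to $g$, in $F[t]$. Therefore
\[
B\sim C(g\ell)\oplus C(g\ell)\oplus C(g\cdot\sigma g)\oplus y'\oplus y',
\]
and $y'$ is nil clean by Lemma~\ref{lem:F2}. Let $\tau=\operatorname{tr}(g)$.

Suppose $\tau\in\mathbb{F}_2$. Then $\deg g\ge2$, since otherwise $p=g=t-\tau\in\mathbb{F}_2[t]$. Hence $\deg(g\ell)\ge3$ and $\operatorname{tr}(g\ell)=\tau+\operatorname{tr}(\ell)\in\mathbb{F}_2$, so $C(g\ell)$ is nil clean by Lemma~\ref{lem:one}. Also $g\cdot\sigma g=P^a\in\mathbb{F}_2[t]$, so $C(g\cdot\sigma g)$ is nil clean by Lemma~\ref{lem:F2}.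

Suppose $\tau\notin\mathbb{F}_2$. Then $\operatorname{tr}(g\cdot\sigma g)=\tau+\tau^2=1$, and Lemma~\ref{lem:three} applies to $h_1=h_2=g\ell$ and $h_3=g\cdot\sigma g$, which have degree at least $2$.
\end{proof}

The parity of $q$ is used only to find $\ell$. Section~\ref{sec:omega} showed that the proposition fails for $q=2$, $x=\omega I_2$, $y=\Gamma$ and any $z$, and for $q=1$, $x=\omega$ and $z\le1$.

\begin{remark}\label{rem:two}
The proposition also fails if $x^{(3)}\oplus\sigma(x)$ is replaced by $x^{(2)}$: the matrix $\alpha=\operatorname{diag}(\omega,\omega,0,\dots,0)\in M_N(F)$ is not nil clean for any $N\ge2$. Suppose $\alpha=f+b$. Since $I+b=\alpha+(I-f)$ is invertible, $I-f$ has rank at least $N-2$, so $f$ has rank at most $2$. The rank is even because $f$ has the trace of $\alpha$, which is $0$, and $f\ne0$ because $\alpha$ is not nilpotent. So $f=v\phi$ with $v$ of size $N\times2$, $\phi$ of size $2\times N$, and $\phi v=I_2$. Let $u$ consist of the first two columns of $I_N$. Then $b=XY$ with $X=(\omega u\ \ v)$ and $Y=\binom{u^T}{\phi}$, and $YX$ is nilpotent because $(YX)^{r+1}=Y(XY)^rX$.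 But $YX=\left(\begin{smallmatrix}\omega I&V\\W&I\end{smallmatrix}\right)$ with $V,W\in M_2(F)$, and its characteristic polynomial is $\det(sI+WV)=s^2+\lambda s+\mu$, where $s=(t+\omega)(t+1)=t^2+\omega^2t+\omega$ and $\lambda,\mu\in F$. As $s^2=t^4+\omega t^2+\omega^2$, the coefficients of $t$ and $t^2$ are $\lambda\omega^2$ and $\omega+\lambda$, and they do not both vanish.
\end{remark}

\section{The ring $T$ and its corners}\label{sec:T}

For an integer $z\ge0$, a matrix $x$ over $F$ and a matrix $y$ over $\mathbb{F}_2$, both possibly rectangular, put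
\[
\Phi_z(x,y)=\bigl(x^{(3)}\oplus\sigma(x)\oplus y^{(z)},\ y\bigr).
\]
Pairs are added and multiplied componentwise when the sizes allow it. Since $\sigma$ is a field automorphism and direct sums multiply blockwise, $\Phi_z$ preserves all sums and products that are defined, and $\Phi_z(I_m,I_q)=(I_{4m+qz},I_q)$. In particular $\Phi_z$ gives an injective unital ring homomorphism
\[
M_m(F)\times M_q(\mathbb{F}_2)\longrightarrow M_{4m+qz}(F)\times M_q(\mathbb{F}_2).
\]
Sizes $0$ are allowed, $M_0$ being the zero ring.

Let $n_0=1$, $z_j=2(j+1)n_j$, $n_{j+1}=4n_j+z_j$, and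
\[
T_j=M_{n_j}(F)\times\mathbb{F}_2,\qquad \varphi_j=\Phi_{z_j}\colon T_j\to T_{j+1}.
\]
Let $T$ be the direct limit. As the $\varphi_j$ are injective and unital, we regard the $T_j$ as a chain of subrings with the same identity and with union $T$. The factor $j+1$ in $z_j$ makes the inequality $z_j\ge2kn_j$ hold for each fixed $k$ as soon as $j\ge k-1$; this is what Proposition~\ref{prop:repair} will require for $k\times k$ matrices over $T_j$.

Each $T_j$ is a finite semisimple ring of characteristic $2$, so $T$ is countable of characteristic $2$. A ring is \emph{unit-regular} if every element $a$ satisfies $a=aua$ for some unit $u$. Matrix rings over fields are unit-regular (if $a=P(I_r\oplus0)Q$ with $P,Q$ invertible, take $u=Q^{-1}P^{-1}$), hence so are the $T_j$ and their union $T$. The maps $\varphi_j$ do not change the second component, so the projections $T_j\to\mathbb{F}_2$ define a surjective homomorphism $\varepsilon\colon T\to\mathbb{F}_2$.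

Matrix rings over $T$ and their corners are unions of the same shape, with $\mathbb{F}_2$ replaced by $M_q(\mathbb{F}_2)$. The point to verify is that the identifications at the different stages can be chosen compatibly.

\begin{lemma}\label{lem:matrix}
Let $k\ge1$ and $R_j=M_{kn_j}(F)\times M_k(\mathbb{F}_2)$. There are isomorphisms $\theta_j\colon M_k(T_j)\to R_j$ under which the inclusion $M_k(T_j)\subseteq M_k(T_{j+1})$ becomes $\Phi_{z_j}$ and $\varepsilon$ becomes the second projection.
\end{lemma}

\begin{proof}
We have $M_k(T_j)=M_k(M_{n_j}(F))\times M_k(\mathbb{F}_2)$; let $\beta_j\colon M_k(T_j)\to R_j$ forget the block structure in the first component. For invertible $Q\in M_{kn_j}(F)$ let $\kappa(Q)$ be the automorphism $(x,y)\mapsto(QxQ^{-1},y)$ of $R_j$. The inclusion $\iota_j\colon M_k(T_j)\to M_k(T_{j+1})$ sends $((x_{ab}),(y_{ab}))$ to the pair whose first component has $(a,b)$ block $x_{ab}^{(3)}\oplus\sigma(x_{ab})\oplus y_{ab}^{(z_j)}$. Index its rows and columns by triples: the block index $a$, the number of the summand among the $4+z_j$ summands, and the position inside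 the summand. An entry vanishes unless its row and column belong to summands with the same number, and ordering the triples by that number first turns the matrix into $x^{(3)}\oplus\sigma(x)\oplus y^{(z_j)}$. So there is a permutation matrix $Q_j$, depending only on $k$ and $j$, with $\kappa(Q_j)\beta_{j+1}\iota_j=\Phi_{z_j}\beta_j$.

Put $\Pi_0=I$, let $\widetilde\Pi_j$ be the first component of $\Phi_{z_j}(\Pi_j,I_k)$, put $\Pi_{j+1}=\widetilde\Pi_jQ_j$ and $\theta_j=\kappa(\Pi_j)\beta_j$. Since $\Phi_{z_j}$ is multiplicative, $\Phi_{z_j}\kappa(\Pi_j)=\kappa(\widetilde\Pi_j)\Phi_{z_j}$, and so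
\[
\theta_{j+1}\iota_j=\kappa(\widetilde\Pi_j)\kappa(Q_j)\beta_{j+1}\iota_j=\kappa(\widetilde\Pi_j)\Phi_{z_j}\beta_j=\Phi_{z_j}\theta_j .
\]
No $\theta_j$ changes the second component.
\end{proof}

From now on we identify $M_k(T)$ with the union of the rings $R_j$.

\begin{lemma}\label{lem:corner}
Let $e\in M_k(T)$ be a nonzero idempotent and $q$ the rank of $\varepsilon(e)$. There is an $i\ge0$ such that $e\in R_i$ and, for all $j\ge i$, the rank $m_j$ of the first component of $e$ in $R_j$ satisfies $0<m_j\le kn_j$. The corner $eM_k(T)e$ is the union of the chain of subrings $S_j=eR_je$, $j\ge i$, and there are isomorphisms $S_j\cong M_{m_j}(F)\times M_q(\mathbb{F}_2)$ under which the inclusion $S_j\subseteq S_{j+1}$ becomes $\Phi_{z_j}$.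
\end{lemma}

\begin{proof}
Choose $i$ with $e\in R_i$. The formula for $\Phi_{z_j}$ gives $m_{j+1}=4m_j+qz_j$. If $m_i=0$, then $q>0$ because $e\ne0$, and $m_{i+1}=qz_i>0$; so after replacing $i$ by $i+1$ if necessary, $m_j>0$ for all $j\ge i$.

An idempotent matrix $E$ of rank $r$ over a field factors as $E=AB$ with $BA=I_r$: let the columns of $A$ be a basis of the image and define $B$ by $E=AB$; then $ABA=EA=A$, so $BA=I_r$ as the columns of $A$ are independent. Doing this in both components of $e\in R_i$ gives pairs $a_i,b_i$ of rectangular matrices with $a_ib_i=e$ and $b_ia_i=(I_{m_i},I_q)$. Define $a_{j+1}=\Phi_{z_j}(a_j)$ and $b_{j+1}=\Phi_{z_j}(b_j)$. By induction $a_jb_j=e$ in $R_j$ and $b_ja_j=(I_{m_j},I_q)$. The map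
\[
\lambda_j\colon S_j\to M_{m_j}(F)\times M_q(\mathbb{F}_2),\qquad r\mapsto b_jra_j,
\]
is additive, it is multiplicative because $b_jra_jb_jr'a_j=b_jrer'a_j=b_jrr'a_j$, and $s\mapsto a_jsb_j$ is its inverse. Finally $\lambda_{j+1}(\Phi_{z_j}(r))=\Phi_{z_j}(b_j)\Phi_{z_j}(r)\Phi_{z_j}(a_j)=\Phi_{z_j}(\lambda_j(r))$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

The properties of $T$ and $\varepsilon$ were verified in Section~\ref{sec:T}. Let $e,q,i,m_j,S_j$ be as in Lemma~\ref{lem:corner}, let $S=eM_k(T)e$, and identify $S_j$ with $M_{m_j}(F)\times M_q(\mathbb{F}_2)$.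

\medskip\noindent\emph{Part (1).} Let $q\ge1$. Then both components of $e$ in $R_i=M_{kn_i}(F)\times M_k(\mathbb{F}_2)$ are nonzero. An ideal of a product of two rings is a product of ideals, and both factors are simple, so $R_ieR_i=R_i$. Thus $1\in M_k(T)eM_k(T)$ and $e$ is full. If $q=0$, then $e$ lies in the kernel of the surjection $\varepsilon\colon M_k(T)\to M_k(\mathbb{F}_2)$, which is a proper ideal, and $e$ is not full.

\medskip\noindent\emph{Part (2), $q$ odd.} Let $r\in S$ and choose $j\ge\max(i,k-1)$ with $r=(x,y)\in S_j$. Then $z_j=2(j+1)n_j\ge2kn_j\ge2m_j$. The image of $r$ in $S_{j+1}$ is $\Phi_{z_j}(x,y)$. Its first component is nil clean in $M_{m_{j+1}}(F)$ by Proposition~\ref{prop:repair}, and its second component is nil clean in $M_q(\mathbb{F}_2)$ by Lemma~\ref{lem:F2}. So $r$ is nil clean in $S_{j+1}$, hence in $S$.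

\medskip\noindent\emph{Part (2), $q$ even (including $q=0$).} We need an element whose $\omega$-eigenspace is large at every stage, so we take a second component that does not dilute it. Let $c=(\omega I_{m_i},\Gamma^{(q/2)})\in S_i$. Then $c^2+c+1=0$ in $S_i$, hence in every $S_j$, $j\ge i$. Since $t^2+t+1$ has the distinct roots $\omega,\omega^2$ in $F$, the first component $c_j\in M_{m_j}(F)$ of $c$ in $S_j$ is diagonalizable, with eigenvalues $\omega,\omega^2$ of multiplicities $\alpha_j,\beta_j$, where $\alpha_j+\beta_j=m_j$. Now
\[
c_{j+1}=c_j^{(3)}\oplus\sigma(c_j)\oplus\Gamma^{(z_jq/2)} .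
\]
In $\sigma(c_j)$ the two multiplicities are interchanged, and each $\Gamma$ contributes one $\omega$ and one $\omega^2$. Hence
\[
\alpha_{j+1}=3\alpha_j+\beta_j+\tfrac q2z_j,\qquad \beta_{j+1}=\alpha_j+3\beta_j+\tfrac q2z_j ,
\]
so $\alpha_{j+1}-\beta_{j+1}=2(\alpha_j-\beta_j)$, whatever the value of $z_j$. As $\alpha_i-\beta_i=m_i$, we get $\alpha_j-\beta_j=2^{j-i}m_i>0$, that is, $\alpha_j>m_j/2$. By Lemma~\ref{lem:eigen}, $c_j$ is not nil clean in $M_{m_j}(F)$, which is a homomorphic image of $S_j$; so $c$ is not nil clean in $S_j$ for any $j\ge i$. By Lemma~\ref{lem:union}, $c$ is not nil clean in $S$. This completes the proof.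

\section{Rings that are artinian modulo the radical}\label{sec:semilocal}

To prove Proposition~\ref{prop:semilocal} we show that $J(R)$ is nil, that $R/J(R)$ is a finite product of matrix rings over $\mathbb{F}_2$, and that nil cleanness lifts modulo a nil ideal. An ideal is \emph{nil} if all its elements are nilpotent.

\begin{lemma}\label{lem:nil}
\emph{(i)} If $R$ is nil clean, then $J(R)$ is nil. \emph{(ii)} If $I$ is a nil ideal of a ring $S$ and $S/I$ is nil clean, then $S$ is nil clean.
\end{lemma}

\begin{proof}
(i) Let $a\in J(R)$ and $a=f+b$ with $f$ idempotent and $b$ nilpotent. Modulo $J(R)$ we have $f\equiv-b$, so the class of $f$ is idempotent and nilpotent, hence zero. Then $f\in J(R)$, so $1-f$ is a unit, and $f(1-f)=0$ gives $f=0$. Thus $a=b$ is nilpotent.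

(ii) Idempotents lift modulo $I$. Indeed, let $a-a^2\in I$, say $a^n(1-a)^n=0$ with $n\ge1$, and let $f$ be the sum of the terms $\binom{2n-1}{l}a^l(1-a)^{2n-1-l}$ with $l\ge n$ in the expansion of $1=(a+(1-a))^{2n-1}$. Then $f$ and $1-f$ are polynomials in $a$ divisible by $a^n$ and $(1-a)^n$ respectively, so $f(1-f)=0$; and $f\equiv a^{2n-1}\equiv a\pmod I$. Now let $r\in S$, write its class as an idempotent plus a nilpotent, and lift the idempotent to an idempotent $f\in S$. Some power of $r-f$ lies in $I$, so $r-f$ is nilpotent.
\end{proof}

The next lemma is a known result of Ko\c{s}an, Lee and Zhou; here is a short proof. We let $M_n(D)$ act on the right vector space of columns $D^n$, and the rank of a matrix is the dimension of its image.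

\begin{lemma}\label{lem:division}
If $D$ is a division ring, $n\ge1$ and $M_n(D)$ is nil clean, then $D=\mathbb{F}_2$.
\end{lemma}

\begin{proof}
Let $a\in D$, let $u$ be the first standard column, and let $\alpha=uau^T$ be the matrix with $(1,1)$ entry $a$ and zeros elsewhere. Write $\alpha=f+b$ with $f$ idempotent and $b$ nilpotent. The small rank of $\alpha$ forces $f$ to have small rank: $1+b=\alpha+(1-f)$ is invertible and $\alpha$ has rank at most $1$, so $1-f$ has rank at least $n-1$ and $f$ has rank at most $1$.

If $f=0$, then $\alpha$ is nilpotent and $a=0$. Otherwise $f=v\phi$ with a column $v$, a row $\phi$, and $\phi v=1$. Then $b=\alpha-f=XY$, where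
\[
X=\begin{pmatrix}ua&v\end{pmatrix},\qquad Y=\begin{pmatrix}u^T\\-\phi\end{pmatrix},\qquad N=YX=\begin{pmatrix}a&v_1\\-\phi_1a&-1\end{pmatrix}\in M_2(D),
\]
and $v_1,\phi_1$ are the first entries of $v,\phi$. Since $N^{r+1}=Yb^rX$, the matrix $N$ is nilpotent. The chain $D^2\supseteq ND^2\supseteq N^2D^2\supseteq\cdots$ decreases strictly until it reaches $0$, so $N^2=0$. The $(1,2)$ entry of $N^2$ is $av_1-v_1=(a-1)v_1$. If $v_1=0$, then $N$ is lower triangular and the $(2,2)$ entry of $N^2$ is $1$, which is impossible. Hence $v_1\ne0$ and $a=1$. Thus $D=\{0,1\}$.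
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:semilocal}]
Let $J=J(R)$ and $\bar R=R/J$. Since $\bar R$ is artinian with zero radical, the Wedderburn--Artin theorem makes it a finite product of matrix rings over division rings; this is the only use of the hypothesis on $R/J(R)$. Each factor is a homomorphic image of $R$, hence nil clean, so $\bar R\cong\prod_lM_{r_l}(\mathbb{F}_2)$ by Lemma~\ref{lem:division}. The map $eRe\to\bar e\bar R\bar e$ is surjective with kernel $eRe\cap J=eJe$, which is a nil ideal of $eRe$ by Lemma~\ref{lem:nil}(i). Factoring each component of $\bar e$ as in the proof of Lemma~\ref{lem:corner} gives $\bar e\bar R\bar e\cong\prod_lM_{s_l}(\mathbb{F}_2)$ with $s_l$ the ranks of the components, and this ring is nil clean by Lemma~\ref{lem:F2}. By Lemma~\ref{lem:nil}(ii), $eRe$ is nil clean.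
\end{proof}

\begin{thebibliography}{9}

\bibitem{JA}
Journal of Algebra, doi:10.1016/j.jalgebra.2013.02.020,\\
\texttt{https://www.mobt3ath.com/uplode/book/book-92749.pdf?ver=accessable}.

\end{thebibliography}
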